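# Every movable continuum is pointed movable

## 1. Shape and movability, with and without base points

All spaces are metric. A **compactum** is a compact metric space and a **continuum** is a nonempty connected compactum. We write $I=[0,1]$, and $Q=\prod_{i\ge 1}I$ is the Hilbert cube, viewed as a compact convex subset of Hilbert space. Products of paths are read from left to right. Polyhedra $K$ that are mapped into our spaces are compact.

**AR and ANR.** A compactum is an ANR if, whenever it is embedded as a closed subset of a metric space, it is a retract of a neighborhood. It is an AR if it is always a retract of the whole space. Compact polyhedra are ANRs, cones over them are ARs, countable products of compact ARs are ARs, and finite products of compact ANRs are ANRs. We use Borsuk's homotopy extension theorem, abbreviated HET: if $B$ is closed in a metric space $Z$ and $T$ is an ANR, then every map $Z\times 0\cup B\times I\to T$ extends to $Z\times I$.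

**Definition (shape).** Let $X\subset M$ and $Y\subset N$ be compacta lying in ARs $M,N$.

- A *fundamental sequence* $\underline f=\{f_k,X,Y\}$ is a sequence of maps $f_k:M\to N$ such that for every neighborhood $V$ of $Y$ there is a neighborhood $U$ of $X$ with $f_k|U\simeq f_{k+1}|U$ in $V$ for almost all $k$.
- Two fundamental sequences $\underline f,\underline f'$ from $X$ to $Y$ are *homotopic* if for every neighborhood $V$ of $Y$ there is a neighborhood $U$ of $X$ with $f_k|U\simeq f'_k|U$ in $V$ for almost all $k$.
- Composition is termwise, and the identity is $\{\mathrm{id}_M,X,X\}$.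
- $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$ means that there are $\underline f:X\to Y$ and $\underline g:Y\to X$ with $\underline g\,\underline f\simeq\underline{\mathrm{id}}_X$ and $\underline f\,\underline g\simeq\underline{\mathrm{id}}_Y$.
- For pointed compacta $(X,x_0),(Y,y_0)$ one requires $f_k(x_0)=y_0$ and that all homotopies fix the base point. This gives $\mathrm{Sh}(X,x_0)=\mathrm{Sh}(Y,y_0)$.

*Example.* A compact convex $X\subset Q$ has the shape of a point $Y=\{y_0\}\subset X$. Take $f_k$ constant with value $y_0$ and $g_k=\mathrm{id}_Q$. Both are fundamental sequences. Given a neighborhood $V$ of $X$, some set $U=\{z:\operatorname{dist}(z,X)<\varepsilon\}$ lies in $V$. It is convex, so segments to $y_0$ give $g_kf_k|U\simeq \mathrm{id}_U$ in $V$. The other composite is handled by the same segments in a small ball around $y_0$.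

**Definition (movability).** A compactum $X\subset Q$ is *movable* if for every neighborhood $U$ of $X$ there is a neighborhood $U'\subset U$ of $X$ such that, for every neighborhood $U''$ of $X$, there is a homotopy $H:U'\times I\to U$ with $H(y,0)=y$ and $H(y,1)\in U''$ for all $y\in U'$. The pointed compactum $(X,x_0)$ is movable if the same holds with $H(x_0,t)=x_0$ for all $t$.

*Example.* A compact ANR $X\subset Q$ is movable, and $(X,x)$ is movable for every $x\in X$. Let $\rho:W\to X$ be a retraction of an open neighborhood. The set of $y\in W$ for which the segment $[y,\rho(y)]$ lies in $\operatorname{int}U$ is open by compactness of segments, and it contains $X$, where the segments are degenerate. Take this set as $U'$, and let $H(y,t)=(1-t)y+t\rho(y)$. It ends in $X\subset U''$ and fixes $X$ pointwise.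

**Definition ($n$-movability).** $X\subset Q$ is *$n$-movable* if for every neighborhood $U$ of $X$ there is a neighborhood $U'\subset U$ of $X$ such that for every neighborhood $U''$ of $X$ and every map $f:K\to U'$ from a polyhedron with $\dim K\le n$ there is a map $g:K\to U''$ homotopic to $f$ in $U$. For $(X,x_0)$, the polyhedron is pointed $(K,k_0)$, both $f$ and $g$ send $k_0$ to $x_0$, and the homotopy fixes $k_0$.

*Example.* Every continuum is $0$-movable. Inside $U$ there is a finite union $U'$ of open balls of $Q$ centered at points of $X$ and covering $X$. Each ball is convex and meets the connected set $X$, so $U'$ is connected and open in $Q$, hence path-connected. A finite set of points of $U'$ can therefore be moved inside $U'$ into $X$.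

A movable compactum is $k$-movable for all $k$: given $f:K\to U'$, put $g=H(f(\cdot),1)$. The same works with base points. All these notions are independent of the embedding and are shape invariants (pointed shape invariants in the pointed case).

**Definition (pointed movable continua).** A continuum $X$ is *pointed movable* (resp. *pointed 1-movable*) if $(X,x)$ is movable (resp. $1$-movable) for some $x\in X$.

*Example.* By the example above, connected compact polyhedra are pointed movable. In Section 4 we meet a pointed movable continuum that is not locally contractible, and one that is not pointed $1$-movable.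

Three results are quoted from the literature:

- (i) (Dydak) If $(X,x)$ is a $1$-movable pointed continuum and $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$, then $\mathrm{Sh}(X,x)=\mathrm{Sh}(Y,y)$ for every $y\in Y$.
- (ii) (Krasinkiewicz) If $X$ is movable and pointed $1$-movable, then it is pointed movable.
- (iii) (Krasinkiewicz) A continuum $X$ is pointed $1$-movable if and only if it has the shape of a locally connected continuum.

## 2. Can the moving homotopies be made to fix a point?

Movability says that a neighborhood $U'$ can be pushed, inside $U$, as close to $X$ as we like. During the push a point $x\in X$ may travel along a path in $U$. Pointed movability asks that $x$ stay put. The question, recorded as open in "What is the theory of shape?" by Karol Borsuk and Jerzy Dydak, is: **is every movable continuum pointed movable?** The answer is yes, at every point.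

**Theorem 1.** If $X$ is a movable continuum, then $(X,x)$ is movable for every $x\in X$.

**Theorem 2.** Let $X$ be a continuum.

(a) If $X$ is $k$-movable for every $k\ge1$, then $(X,x)$ is $k$-movable for every $k\ge 1$ and every $x\in X$.

(b) If $X$ is $d$-movable for some $d\ge1$ and $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$ with $\dim Y\le d$, then $(X,x)$ is movable for every $x\in X$.

**Theorem 3 (sharpness).** For every $d\ge1$ there is a continuum $X$ with $\dim X\le d$ that is $(d-1)$-movable, but $(X,x)$ is not $1$-movable for any $x\in X$. So $d$-movability cannot be weakened to $(d-1)$-movability in 2(b), and no single $k$ suffices in 2(a).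

**Consequences of Theorem 1.** By (iii), every movable continuum has the shape of a locally connected continuum. By (i), if $X$ is a movable continuum and $\mathrm{Sh}(X)=\mathrm{Sh}(Y)$, then $\mathrm{Sh}(X,x)=\mathrm{Sh}(Y,y)$ for all $x\in X$, $y\in Y$.

The proof of Theorem 1 uses none of (i)–(iii). Only 2(b) uses (i).

## 3. Towers: replacing neighborhoods by polyhedra

Neighborhoods in $Q$ are awkward. We replace them by a decreasing sequence of spaces that are polyhedra up to a contractible factor.

**Definition (tower).** A *tower* for a continuum $X\subset Q$ is a sequence $V_0\supset V_1\supset\cdots$ of compact subsets of $Q$ with $\bigcap V_n=X$, together with homeomorphisms $V_n\cong P_n\times E_n$, where $P_n$ is a compact connected polyhedron and $E_n$ is a compact AR.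

The $V_n$ are path-connected compact ANRs, and by compactness every neighborhood of $X$ contains some $V_n$. The $V_n$ need not be neighborhoods of $X$.

Fix $x\in X$ and write $x=(a_n,b_n)\in P_n\times E_n$. Let $\pi_n:V_n\to P_n$ be the projection and $e_n:P_n\to V_n$, $e_n(a)=(a,b_n)$. Then $\pi_ne_n=\mathrm{id}$. Moreover $e_n\pi_n\simeq\mathrm{id}_{V_n}$ rel $x$: embed $E_n$ in a Hilbert cube with a retraction $r$ onto $E_n$; the formula $z\mapsto r((1-t)z+tb_n)$ contracts $E_n$ to $b_n$ and fixes $b_n$ throughout. So $\pi_n$ and $e_n$ are mutually inverse pointed homotopy equivalences. Fix a triangulation of $P_n$ in which $a_n$ is a vertex (subdivide if necessary).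

Towers come from two constructions.

**(E1) Every continuum $X\subset Q$ has a tower.** Let $U\supset X$ be open. By compactness, $X$ is covered by finitely many basic open sets contained in $U$, so there are $m$ and an open $V\subset I^m$ with $X\subset V\times\prod_{i>m}I\subset U$. Put $C=\mathrm{pr}_m(X)$, a compact connected subset of $V$. Subdivide $I^m$ into equal closed cubes so small that those meeting $C$ lie in $V$, and let $P$ be the union of the cubes that meet $C$. Then $P\subset V$. It is a neighborhood of $C$ in $I^m$, because the union of all cubes containing a given point of $C$ is a neighborhood of that point. It is connected, because each of its cubes is connected and meets the connected set $C\subset P$. So $P\times\prod_{i>m}I$ lies in $U$ and is a neighborhood of $X$. Obtain $V_0$ in this way from $U=Q$, and $V_{n+1}$ from $U=\operatorname{int}V_n\cap\{z:\operatorname{dist}(z,X)<\frac1{n+1}\}$. Then $V_{n+1}\subset V_n$ and $\bigcap V_n=X$.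

**(E2) Inverse limits.** Let $X=\varprojlim(L_n,q_n)$ with $L_n$ compact connected polyhedra and $q_n:L_{n+1}\to L_n$. In the compact AR $M=\prod_{i\ge0}\mathrm{Cone}(L_i)$, embedded in $Q$, put
$$V_n=\{z: z_i\in L_i\ (i\le n),\ z_i=q_i(z_{i+1})\ (i<n)\}\cong L_n\times\prod_{i>n}\mathrm{Cone}(L_i).$$
The homeomorphism forgets $z_0,\dots,z_{n-1}$, which are determined by $z_n$. This is a tower for $X=\bigcap V_n$ with $P_n=L_n$ and $\pi_n(z)=z_n$, and $\pi_n=q_n\pi_{n+1}$ on $V_{n+1}$. The inclusion $V_{n+1}\subset V_n$ thus plays the role of $q_n$.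

Now we translate movability into towers. Consider the conditions

$(M_k)$: for all $n$ there is $m\ge n$ such that for all $l\ge m$, every polyhedron $K$ with $\dim K\le k$ and every $f:K\to V_m$, there is $g:K\to V_l$ with $f\simeq g$ in $V_n$.

$(M)$: for all $n$ there is $m\ge n$ such that for all $l\ge m$ there is $r:V_m\to V_l$ with $r\simeq\mathrm{incl}$ in $V_n$.

The pointed versions at $x$ require all maps to be pointed (with $x$ as base point of the $V_n$) and all homotopies to fix the base point. If $m$ works for $n$, so does every larger $m$.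

**Lemma 1.** Let $(V_n)$ be a tower for $X$ and $x\in X$. Then $X$ is $k$-movable if and only if $(M_k)$ holds, and $X$ is movable if and only if $(M)$ holds. The same is true of the pointed versions at $x$.

*Proof.* Since $V_n$ is an ANR closed in $Q$, there are an open neighborhood $W_n$ of $V_n$ and a retraction $\rho_n:W_n\to V_n$. Given a neighborhood $U$ of $V_n$, we may shrink $W_n$ so that all segments $[y,\rho_n(y)]$, $y\in W_n$, lie in $U$, since they are degenerate for $y\in V_n$. Then $W_n\subset U$ and $\rho_n\simeq\mathrm{id}_{W_n}$ in $U$ rel $V_n$, in particular rel $x$.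

*From movability to the tower.* Given $n$, apply $k$-movability to $U=W_n$, get $U'$, and choose $m\ge n$ with $V_m\subset U'$. For $l\ge m$ take $U''=W_l\subset W_n$ so small that $\rho_l\simeq\mathrm{id}_{W_l}$ in $W_n$. For $f:K\to V_m$ we get $g_0:K\to W_l$ with $f\simeq g_0$ in $W_n$. Put $g=\rho_lg_0$. Then $f\simeq g_0\simeq g$ in $W_n$. Applying $\rho_n$, which fixes $f$ and $g$ since they map into $V_n$, gives $f\simeq g$ in $V_n$. For $(M)$ argue in the same way with $K=V_m$, $f$ the inclusion and $g_0=H(\cdot,1)|V_m$.

*From the tower to movability.* Given $U$, choose $n$ with $V_n\subset \operatorname{int} U$, then $m$ from the tower condition, then $U'=W_m\subset U$ with $\rho_m\simeq\mathrm{id}_{W_m}$ in $U$. Given $U''$, choose $l\ge m$ with $V_l\subset U''$. For $f:K\to W_m$ we have $f\simeq\rho_mf\simeq g$ in $U$ with $g:K\to V_l$. For $(M)$: $\mathrm{id}_{W_m}\simeq\rho_m\simeq r\rho_m$ in $U$, and $r\rho_m$ maps into $V_l\subset U''$.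

All homotopies used fix $x$, so the pointed versions have the same proof. $\square$

## 4. The Hawaiian earring and the solenoid

**The earring.** Let $C_j\subset\mathbb R^2$ be the circle of radius $1/j$ centered at $(1/j,0)$, and $X=\bigcup_jC_j$. Let $L_n=C_1\cup\dots\cup C_{n+1}$, and let $q_n:L_{n+1}\to L_n$ collapse $C_{n+2}$ to the origin. The map that sends a point of $X$ to the sequence of its images, where all circles outside $L_n$ are collapsed to the origin, is a continuous bijection of $X$ onto $\varprojlim(L_n,q_n)$. (A compatible sequence is either constantly the origin or, once it leaves the origin, constant.) By compactness it is a homeomorphism. Use the tower (E2) and any $x=(x_n)\in X$. There is $n_0$ with $x_n=x_{n_0}$ for $n\ge n_0$. Given $n$, let $m=\max(n,n_0)$. For $l\ge m$ put $r=e_l\circ j\circ\pi_m:V_m\to V_l$, where $j:L_m\subset L_l$. Then $r(x)=e_l(x_m)=e_l(x_l)=x$. Also $\pi_mr=q_m\cdots q_{l-1}\,j\,\pi_m=\pi_m$. Hence $r\simeq e_m\pi_mr=e_m\pi_m\simeq\mathrm{incl}$ in $V_m$ rel $x$. So the pointed $(M)$ holds at every point, as Theorem 1 predicts.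

**The dyadic solenoid.** Let $X=\varprojlim(S^1\xleftarrow{z^2}S^1\xleftarrow{z^2}\cdots)$ with tower (E2), $L_n=S^1$. For every base point, $\pi_1(V_l,x)\to\pi_1(V_0,x)$ is multiplication by $2^l$ on $\mathbb Z$. Suppose $X$ were $1$-movable, and take $m$ from $(M_1)$ for $n=0$. Then a loop generating $\pi_1(V_m)$ would be freely homotopic in $V_0$ to a loop in $V_{m+1}$. In the abelian group $\pi_1(V_0)=\mathbb Z$ this says $2^m\in2^{m+1}\mathbb Z$, which is false. So $X$ is not $1$-movable, and $(X,x)$ is not $1$-movable for any $x$: pointed $(M_1)$ applied to that loop gives the same false conclusion.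

In the second example the obstruction is that the images of $\pi_1(V_l)$ in $\pi_1(V_0)$ shrink forever.

## 5. Stabilizing images let us remove the travel of the base point

Suppose $X$ is movable, and $r:V_m\to V_l$ is homotopic to the inclusion in $V_{n'}$. Along the homotopy, $x$ runs along a path $\tau$ from $x$ to $r(x)$. Return inside $V_l$ along a path $\sigma$ from $r(x)$ to $x$. We would like to undo the loop $\tau\sigma$. This is possible if, in some larger $V_n$, it is homotopic to a loop in $V_l$.

**Definition (stabilizing images).** A tower satisfies (ML) at $x$ if for every $n$ there is $n'\ge n$ such that for all $l\ge n'$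
$$\operatorname{im}\big(\pi_1(V_l,x)\to\pi_1(V_n,x)\big)=\operatorname{im}\big(\pi_1(V_{n'},x)\to\pi_1(V_n,x)\big).$$

*Example.* The solenoid tower violates (ML). The earring tower satisfies it with $n'=n$: up to the equivalences $\pi_n$, the inclusion $V_l\subset V_n$ is $q_n\cdots q_{l-1}:L_l\to L_n$, whose restriction to the subspace $L_n$ is the identity, so it is surjective on $\pi_1$ at the origin, and hence at every base point.

**Lemma 2.** Let $(V_n)$ be a tower, $x\in X$, $n\le n'\le l$, and suppose that $\pi_1(V_l,x)$ and $\pi_1(V_{n'},x)$ have the same image in $\pi_1(V_n,x)$. Let $K$ be a metrizable space, $k_0\in K$, $f:K\to V_{n'}$ with $f(k_0)=x$, and $g:K\to V_l$ with $f\simeq g$ in $V_{n'}$. Then there is $g':K\to V_l$ with $g'(k_0)=x$ and $f\simeq g'$ in $V_n$ rel $k_0$.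

*Proof.* Let $H$ be the homotopy from $f$ to $g$ in $V_{n'}$ and $\tau=H(k_0,\cdot)$. Let $\sigma$ be a path in $V_l$ from $g(k_0)$ to $x$. Then $\tau\sigma$ is a loop in $V_{n'}$ at $x$, so by hypothesis there is a loop $\omega$ in $V_l$ at $x$ with $[\tau\sigma]=[\omega]$ in $\pi_1(V_n,x)$.

By the HET with target $V_l$ there is a homotopy $H'$ in $V_l$ from $g$ to some $g'$ whose trace at $k_0$ is $\sigma\omega^{-1}$. So $g'(k_0)=x$. The concatenation $\Phi=H*H':K\times I\to V_n$ runs from $f$ to $g'$, and its trace $\tau\sigma\omega^{-1}$ at $k_0$ is null-homotopic in $V_n$ rel endpoints.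

Now push this trace to a constant. Apply the HET to $\Phi$ on the space $K\times I$ with the closed subset $K\times\{0,1\}\cup\{k_0\}\times I$ and target $V_n$. The partial homotopy is constant on $K\times\{0,1\}$ and is the null-homotopy on $\{k_0\}\times I$; these agree on the overlap because the null-homotopy is rel endpoints. The end of the extended homotopy is a homotopy from $f$ to $g'$ in $V_n$ rel $k_0$. $\square$

**Lemma 3.** Suppose a tower for $X$ satisfies (ML) at $x$. Then $(M)$ implies the pointed $(M)$ at $x$, and $(M_k)$ implies the pointed $(M_k)$ at $x$.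

*Proof.* Given $n$, take $n'$ from (ML), and then $m\ge n'$ from $(M)$ for $n'$. For $l\ge m$ there is $r:V_m\to V_l$ with $r\simeq\mathrm{incl}$ in $V_{n'}$. Lemma 2 with $K=V_m$, $k_0=x$, $f=\mathrm{incl}$, $g=r$ gives $r':(V_m,x)\to(V_l,x)$ with $r'\simeq\mathrm{incl}$ in $V_n$ rel $x$. For $(M_k)$, take $m\ge n'$ from $(M_k)$ for $n'$. For a pointed map $f:(K,k_0)\to(V_m,x)$ with $\dim K\le k$ there is $g:K\to V_l$ with $f\simeq g$ in $V_{n'}$, and Lemma 2 makes $g$ and the homotopy pointed, in $V_n$. $\square$

So everything reduces to this: **does movability force (ML)?**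

## 6. What free homotopies say about $\pi_1$, and where this stops

The natural first attempt uses only loops. Write $I_l=\operatorname{im}(\pi_1(V_l,x)\to\pi_1(V_n,x))$ for $l\ge n$; this is a decreasing sequence. Let $m$ be as in $(M_1)$ for $n$, and $l\ge m$. The group $\pi_1(V_m,x)\cong\pi_1(P_m,a_m)$ is finitely generated, so let $f:K\to V_m$ be a wedge of circles representing generators. By $(M_1)$ there is $g:K\to V_l$ freely homotopic to $f$ in $V_n$. Using the HET in the path-connected ANR $V_l$ we may assume that $g$ sends the base point to $x$. If $h\in\pi_1(V_n,x)$ is the class of the trace of the base point, then $f_*(u)=h\,g_*(u)\,h^{-1}$ in $\pi_1(V_n,x)$. So with $t=h^{-1}$,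
$$t\,I_m\,t^{-1}\subset I_l\subset I_m. \tag{1}$$

**Abelian case.** If all $\pi_1(V_n,x)$ are abelian, then (1) says $I_m\subset I_l$. Hence $I_l=I_m$ for all $l\ge m$, (ML) holds, and Lemmas 1 and 3 finish the proof of Theorem 1 for such $X$. The same works whenever no subgroup of $\pi_1(V_n,x)$ is conjugate to a proper subgroup of itself.

**Where it stops.** In general a subgroup can be conjugate to a proper subgroup of itself. Let
$$G=\langle a,t\mid tat^{-1}=a^2\rangle,\qquad A=\langle a\rangle .$$
The assignment $a\mapsto(\xi\mapsto \xi+1)$, $t\mapsto(\xi\mapsto2\xi)$ defines an action on $\mathbb R$, since $t a t^{-1}$ acts by $\xi\mapsto 2(\xi/2+1)=\xi+2$. So $a$ has infinite order and $tAt^{-1}=\langle a^2\rangle\subsetneq A$. Relation (1) is then no contradiction to $I_l\subsetneq I_m$. This is not merely a gap in the method: by Theorem 3 with $d=2$ there is a $1$-movable continuum for which (ML) fails at every point. Loops are not enough.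

What we have not used is that the free homotopies exist on the whole $d$-skeleton of $P_m$, where $d$ can be taken as large as $\dim P_n$. If $tAt^{-1}\subsetneq A$, then $t$ defines a direction in the group ring $\mathbb Z[\pi_1]$: a $\mathbb Z$-grading that $t$ shifts by one. We shall see that such a shift kills cohomology with $\mathbb Z[\pi_1]$-coefficients, and that killing all this cohomology $d+1$ times in a row is incompatible with $H_0=\mathbb Z$.

## 7. Free homotopies and twisted cohomology

For a connected CW complex $Z$ with base vertex $z$, the group $\pi_1(Z,z)$ acts on the left on the universal cover $\widetilde Z$, which has a base point $\tilde z$. The element $g$ sends $\tilde z$ to the end of the lift of $g$ starting at $\tilde z$. The cellular complex $C_*(\widetilde Z)$ is a complex of free left $\mathbb Z\pi_1(Z)$-modules, and for a left $\pi_1(Z)$-module $M$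
$$H^m(Z;M)=H^m\big(\mathrm{Hom}_{\pi_1(Z)}(C_*(\widetilde Z),M)\big).$$
A pointed cellular map $q:Z'\to Z$ has a unique pointed lift $\tilde q$, which satisfies $\tilde q(u\,\cdot)=q_*(u)\,\tilde q(\cdot)$. It induces $q^*:H^m(Z;M)\to H^m(Z';q^*M)$, where $q^*M$ is $M$ with $\pi_1(Z')$ acting through $q_*$.

*Example.* Let $Z=S^1$ with generator $a$ and one $1$-cell $\tilde e$ (up to translates) with $\partial\tilde e=(a-1)\tilde z$. Then $H^0(S^1;M)=\ker(a-1)$ and $H^1(S^1;M)=M/(a-1)M$. For the pointed map $s:S^1\to S^1$ of degree $2$ we have $\tilde s(\tilde e)=\tilde e+a\tilde e$ on chains. So $s^*:M/(a-1)M\to M/(a^2-1)M$ is multiplication by $1+a$.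

**Lemma 4.** Let $q_0,q_1:(Z',z')\to(Z,z)$ be pointed cellular maps of connected CW complexes, $H$ a free homotopy from $q_0$ to $q_1$, and $g\in\pi_1(Z,z)$ the class of the loop $H(z',\cdot)$. Then $q_{0*}(u)=g\,q_{1*}(u)\,g^{-1}$ for $u\in\pi_1(Z',z')$. For every left $\pi_1(Z)$-module $M$ and $w\in H^m(Z;M)$,
$$q_0^*w=g_*\,q_1^*w, \tag{2}$$
where $g_*:H^m(Z';q_1^*M)\to H^m(Z';q_0^*M)$ is induced by the $\pi_1(Z')$-isomorphism $\mu\mapsto g\mu$.

*Proof.* By cellular approximation rel $Z'\times\{0,1\}$ we may take $H$ cellular; this does not change $g$. Lift $H$ to $\widetilde H:\widetilde{Z'}\times I\to\widetilde Z$ starting at $\tilde q_0$. The maps $\widetilde H(u\,\cdot,\cdot)$ and $q_{0*}(u)\widetilde H(\cdot,\cdot)$ lift the same map and agree at time $0$, so they are equal: $\widetilde H$ is $q_{0*}$-equivariant. The end of $\widetilde H$ is a lift of $q_1$ that sends $\tilde z'$ to $g\tilde z$, so it is $g\tilde q_1$. Equivariance at time $1$ reads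
$$g\,q_{1*}(u)\,\tilde q_1=g\,\tilde q_1(u\,\cdot)=q_{0*}(u)\,g\,\tilde q_1,$$
which gives the first claim. It also shows that $\mu\mapsto g\mu$ is a $\pi_1(Z')$-map $q_1^*M\to q_0^*M$. On cellular chains, $\widetilde H$ makes $\tilde q_0$ and $g\tilde q_1$ $q_{0*}$-equivariantly chain homotopic. For a cocycle $\psi$ representing $w$, therefore, $\psi\tilde q_0$ and $\psi g\tilde q_1=g\,(\psi\tilde q_1)$ are cohomologous, and this is (2). $\square$

**The grading at work in the example of Section 6.** Let $Z_0$ be the $2$-complex of $G=\langle a,t\mid tat^{-1}=a^2\rangle$, let $p:S^1\to Z_0$ be the loop $a$, and let $s:S^1\to S^1$ have degree $2$. Then $p$ and $ps$ are freely homotopic across the $2$-cell, with trace $g=t^{-1}$, since $a=t^{-1}a^2t$. Let $w\in H^1(Z_0;\mathbb ZG)$ and $v=p^*w\in\mathbb ZG/(a-1)\mathbb ZG$. By (2) and the example above,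
$$v=t^{-1}(1+a)\,v\quad\text{in }\mathbb ZG/(a-1)\mathbb ZG .$$
The homomorphism $\delta:G\to\mathbb Z$, $\delta(t)=1$, $\delta(a)=0$, grades $\mathbb ZG$ and the quotient $\mathbb ZG/(a-1)\mathbb ZG$. Left multiplication by $t^{-1}(1+a)$ lowers degree by one. If $v\neq0$ and $J$ is the largest degree in which $v$ has a nonzero component, then $v_J=t^{-1}(1+a)v_{J+1}=0$, a contradiction. So $p^*=0$ on $H^1(\,\cdot\,;\mathbb ZG)$. The argument needs that an element of $\mathbb ZG$ has only finitely many nonzero components. In the general proof this is where compactness enters.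

## 8. A chain of maps that cannot all shrink

**Proposition A.** Let $d\ge1$. Let $p_i:Z_{i+1}\to Z_i$ $(0\le i\le d)$ be pointed cellular maps of connected finite CW complexes (base points vertices), with $\dim Z_0\le d$. Let $G=\pi_1(Z_0)$, let $\alpha_i=(p_0\cdots p_{i-1})_*:\pi_1(Z_i)\to G$ (so $\alpha_0=\mathrm{id}$), and let $A_i=\operatorname{im}\alpha_i$. Let $\iota:L_{i+1}\hookrightarrow Z_{i+1}$ be the $d$-skeleton. Suppose that for each $0\le i\le d$ there is a pointed cellular map $s_{i+1}:L_{i+1}\to Z_{i+1}$ with $p_is_{i+1}$ freely homotopic to $p_i\iota$. Then $\alpha_{i+1}\big(s_{i+1*}\pi_1(L_{i+1})\big)=A_{i+1}$ for at least one $i\in\{0,\dots,d\}$.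

*Proof.* Suppose, on the contrary, that $\alpha_{i+1}(s_{i+1*}\pi_1(L_{i+1}))\neq A_{i+1}$ for all $0\le i\le d$.

**Setup: all complexes over one ring.** The purpose is to compare the $Z_i$ over $R=\mathbb ZG$. Put $C(i)=R\otimes_{\mathbb Z\pi_1(Z_i)}C_*(\widetilde Z_i)$ via $\alpha_i$; this is a complex of finitely generated free left $R$-modules. Put $D=C(0)=C_*(\widetilde Z_0)$, so $D_m=0$ for $m>d$. Since $\alpha_{i+1}=\alpha_ip_{i*}$, the pointed lift $\tilde p_i$ induces an $R$-chain map
$$P_i:C(i+1)\to C(i),\qquad r\otimes c\mapsto r\otimes\tilde p_i(c).$$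
It is well defined because $r\alpha_{i+1}(u)\otimes\tilde p_i(c)=r\otimes p_{i*}(u)\tilde p_i(c)=r\otimes\tilde p_i(uc)$. For a left $R$-module $M$, extending homomorphisms $R$-linearly gives
$$H^m(Z_i;\alpha_i^*M)=H^m(\mathrm{Hom}_R(C(i),M)),$$
and $p_i^*$ is induced by composition with $P_i$.

**Step 1: each $p_i$ kills low-dimensional cohomology with free coefficients.** Precisely, for $0\le i\le d$, $m\le d$ and a finitely generated free $R$-module $F$, the map
$$p_i^*:H^m(Z_i;\alpha_i^*F)\to H^m(Z_{i+1};\alpha_{i+1}^*F)$$
is zero. Since $F$ is a finite direct sum of copies of $R$, we may assume $F=R$. Write $s=s_{i+1}$, $L=L_{i+1}$, $A=A_{i+1}$.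

*The element $t$.* Let $g\in\pi_1(Z_i)$ be the class of the trace of a homotopy from $p_i\iota$ to $p_is$, and put $y=\alpha_i(g)$, $t=y^{-1}$. Applying $\alpha_i$ to the first formula of Lemma 4 gives $\alpha_{i+1}(\iota_*u)=y\,\alpha_{i+1}(s_*u)\,y^{-1}$, that is, $\alpha_{i+1}(s_*u)=t\,\alpha_{i+1}(\iota_*u)\,t^{-1}$ for $u\in\pi_1(L)$. As $d\ge1$, $L$ is connected and $\iota_*$ is onto. Together with our assumption this yields
$$tAt^{-1}=\alpha_{i+1}(s_*\pi_1(L))\subsetneq A. \tag{3}$$

*The grading.* We want a $\mathbb Z$-grading of $R$ that is preserved by left multiplication with $A$ and shifted by one by $t$. Let $\Gamma=\langle t,A\rangle\subset G$ and $N=\bigcup_{j\ge0}t^{-j}At^j$. By (3) the union is increasing, so $N$ is a subgroup. It contains $A$, and $tNt^{-1}=N$. Being normalized by $t$ and by $A\subset N$, it is normal in $\Gamma$, and $\Gamma/N$ is generated by the image of $t$. Suppose $t^k\in N$ with $k>0$. Then $t^k=t^{-j}at^j$ for some $a\in A$ and $j\ge 0$, so $t^k=t^jt^kt^{-j}=a\in A$. Hence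
$$A=t^kAt^{-k}\subset tAt^{-1}\subsetneq A,$$
a contradiction. So $\Gamma/N$ is infinite cyclic, and there is a homomorphism $\delta:\Gamma\to\mathbb Z$ with $\delta(t)=1$ and $\delta(A)=0$.

Choose representatives $c$ of the cosets $\Gamma c$ in $G$, so that every element of $G$ is uniquely of the form $\gamma c$. Put $G^j=\{\gamma c:\gamma\in\Gamma,\ \delta(\gamma)=j\}$ and $R^j=\mathbb Z[G^j]$. Then $AG^j=G^j$ and $tG^j=G^{j+1}$. So $R=\bigoplus_jR^j$ as a left $A$-module, and $tR^j=R^{j+1}$.

*Comparison.* Let $w\in H^m(Z_i;\alpha_i^*R)$ and $v=p_i^*w$. By (2) with $q_0=p_i\iota$, $q_1=p_is$,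
$$\iota^*v=y_*\,s^*v\in H^m(L;(\alpha_{i+1}\iota_*)^*R). \tag{4}$$
Since $Z_{i+1}$ and $L$ are finite complexes, their cochain groups are $\mathrm{Hom}$ groups out of finitely generated free modules. So their cohomology commutes with direct sums of coefficients. Hence $v=\sum_jv_j$ is a *finite* sum with $v_j\in H^m(Z_{i+1};\alpha_{i+1}^*R^j)$; here $R^j$ is a $\pi_1(Z_{i+1})$-module because $\alpha_{i+1}$ has image $A$. Both $\iota^*$ and $s^*$ preserve the decomposition, since on each side the group acts through elements of $A$. Multiplication by $y=t^{-1}$ maps $R^j$ to $R^{j-1}$. Comparing the components of (4) with coefficients in $R^{j-1}$ gives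
$$\iota^*v_{j-1}=y_*s^*v_j\qquad\text{for all }j. \tag{5}$$
If $v\ne0$, let $J$ be the largest index with $v_J\ne0$. Then $\iota^*v_J=y_*s^*v_{J+1}=0$. It remains to see that $\iota^*$ is injective in degrees $\le d$.

*Injectivity of $\iota^*$.* Let $M$ be a $\pi_1(Z_{i+1})$-module, and let $\bar L\subset\widetilde Z_{i+1}$ be the preimage of $L$, that is, the $d$-skeleton of $\widetilde Z_{i+1}$. As $\iota_*$ is onto, $\bar L$ is the connected cover $\widetilde L/\ker\iota_*$. A $\pi_1(L)$-homomorphism $C_*(\widetilde L)\to\iota^*M$ is invariant under $\ker\iota_*$, so it factors uniquely through $C_*(\bar L)$. Hence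
$$H^*(L;\iota^*M)=H^*\big(\mathrm{Hom}_{\pi_1(Z_{i+1})}(C_*(\bar L),M)\big),$$
and $\iota^*$ is restriction of cochains from $C_*(\widetilde Z_{i+1})$ to $C_*(\bar L)$. These two complexes coincide in degrees $\le d$. So if a cocycle of degree $m\le d$ restricts to the coboundary of a cochain of degree $m-1$, the same cochain bounds it on $\widetilde Z_{i+1}$. This proves injectivity.

Thus $v_J=0$, a contradiction. Hence $v=0$, and Step 1 is proved.

**Step 2: peel off the degrees of the composite one at a time.** We claim that for $0\le j\le d+1$ the chain map $P_0P_1\cdots P_{j-1}:C(j)\to D$ is chain homotopic to a chain map $f^{(j)}$ with $f^{(j)}_m=0$ for all $m>d-j$.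

For $j=0$ take the identity of $D$; the condition holds since $D_m=0$ for $m>d$. Let $j\le d$, $f=f^{(j)}$, and $e=d-j\ge0$. Since $f_e\partial=\partial f_{e+1}=0$, the map $f_e$ is a cocycle in $\mathrm{Hom}_R(C(j)_e,D_e)$. The module $D_e$ is finitely generated and free. So Step 1 with $i=j$, $m=e$, $F=D_e$ says that the class $p_j^*[f_e]$ vanishes. This means
$$f_eP_j=h\partial\quad\text{for some $R$-map }h:C(j+1)_{e-1}\to D_e .$$
For $e=0$ there are no nonzero coboundaries, so this says $f_0P_j=0$, and we put $h=0$. Regard $h$ as a chain homotopy that is zero in all other degrees, and let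
$$f^{(j+1)}=fP_j-(\partial h+h\partial).$$
In degree $e$ it equals $f_eP_j-h\partial=0$, and in degrees $>e$ it is $0$. So $f^{(j+1)}_m=0$ for all $m>e-1=d-(j+1)$. It is chain homotopic to $fP_j$, hence to $P_0\cdots P_j$.

**Step 3: contradiction on $H_0$.** For $j=d+1$ the map $f^{(d+1)}$ vanishes in all degrees $\ge0$. So $P_0\cdots P_d:C(d+1)\to D$ is chain null-homotopic and therefore zero on $H_0$. But it sends the base vertex $1\otimes\tilde z_{d+1}$ to $\tilde z_0$, whose class generates $H_0(D)=H_0(\widetilde Z_0)=\mathbb Z$. This is a contradiction. $\square$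

## 9. Movability forces the images in $\pi_1$ to stabilize

**Proposition B.** Let $(V_n)$ be a tower for a continuum $X$ and $x\in X$. Suppose that either

(α) $X$ is $k$-movable for all $k\ge1$ (for example, $X$ movable), or

(β) $X$ is $d$-movable, $d\ge1$, and $\dim P_n\le d$ for all $n$.

Then (ML) holds at $x$: for every $n$ there is $n'\ge n$ such that for all $l\ge n'$
$$\operatorname{im}\big(\pi_1(V_l,x)\to\pi_1(V_n,x)\big)=\operatorname{im}\big(\pi_1(V_{n'},x)\to\pi_1(V_n,x)\big).$$

*Proof.* Fix $n$. In case (α) put $d=\max(1,\dim P_n)$. In both cases $X$ is $d$-movable and $\dim P_n\le d$. Let $I_l=\operatorname{im}(\pi_1(V_l,x)\to\pi_1(V_n,x))$, $l\ge n$, and suppose that this decreasing sequence is not eventually constant.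

**Step 1: choose the levels.** By Lemma 1, $(M_d)$ holds. Choose $n=n_0<n_1<\dots<n_{d+2}$ such that $n_{i+1}$ is an index as in $(M_d)$ for $n_i$, and $I_{n_{i+1}}\subsetneq I_{n_i}$ for $i\ge1$. This is possible because every sufficiently large $n_{i+1}$ has both properties. Write $V^i=V_{n_i}$, $e^i=e_{n_i}$, $\pi^i=\pi_{n_i}$, and let $Z_i=P_{n_i}$ with base point $a_{n_i}$.

**Step 2: the maps $p_i$ and their images.** We set up the data of Proposition A so that $A_i$ corresponds to $I_{n_i}$. Let $p_i:Z_{i+1}\to Z_i$ be a cellular approximation, rel base point, of $\pi^ie^{i+1}$. Since $e^i\pi^i\simeq\mathrm{id}_{V^i}$ rel $x$, we have $e^ip_i\simeq e^i\pi^ie^{i+1}\simeq e^{i+1}$ in $V^i$, pointed. Iterating, $e^0p_0\cdots p_{i-1}$ is pointed homotopic in $V^0$ to $e^i:Z_i\to V^i\subset V^0$. As $e^i:Z_i\to V^i$ is a pointed homotopy equivalence, the isomorphism $e^0_*:G=\pi_1(Z_0)\to\pi_1(V^0,x)$ carries $A_i$ onto $I_{n_i}$ for $0\le i\le d+1$. Let $A_{d+2}\subset G$ denote the subgroup that corresponds to $I_{n_{d+2}}$. Then $A_{i+2}\subsetneq A_{i+1}$ for $0\le i\le d$.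

**Step 3: the maps $s_{i+1}$.** These come from movability, used two levels down. Let $0\le i\le d$ and let $L\subset Z_{i+1}$ be the $d$-skeleton. Apply $(M_d)$ for $n_i$, with $m=n_{i+1}$ and $l=n_{i+2}$, to $e^{i+1}|L:L\to V^{i+1}$. It gives $\gamma:L\to V^{i+2}$ with $\gamma\simeq e^{i+1}|L$ in $V^i$. As $V^{i+2}$ is a path-connected ANR, the HET lets us change $\gamma$ by a homotopy inside $V^{i+2}$ so that $\gamma$ maps the base point to $x$. Let $s_{i+1}:L\to Z_{i+1}$ be a cellular approximation, rel base point, of $\pi^{i+1}\gamma$. Since $e^{i+1}\pi^{i+1}\simeq\mathrm{id}$ in $V^{i+1}\subset V^i$, we have freely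
$$p_is_{i+1}\simeq\pi^ie^{i+1}\pi^{i+1}\gamma\simeq\pi^i\gamma\simeq\pi^ie^{i+1}|L\simeq p_i|L .$$
So the hypotheses of Proposition A hold; note that $\dim Z_0=\dim P_n\le d$.

**Step 4: the images are too small.** By Step 2, $e^0p_0\cdots p_is_{i+1}$ is pointed homotopic in $V^0$ to $e^{i+1}s_{i+1}$, hence to $e^{i+1}\pi^{i+1}\gamma$, hence to $\gamma$. Since $\gamma$ maps into $V^{i+2}$,
$$\alpha_{i+1}\big(s_{i+1*}\pi_1(L)\big)\subset A_{i+2}\subsetneq A_{i+1}\qquad(0\le i\le d).$$
This contradicts Proposition A. $\square$

## 10. Proofs of Theorem 1 and Theorem 2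

**Proof of Theorem 1.** Let $X$ be movable and $x\in X$. Take a tower by (E1). It satisfies $(M)$ by Lemma 1, and (ML) at $x$ by Proposition B(α). By Lemma 3 the pointed condition $(M)$ holds at $x$, and by Lemma 1 $(X,x)$ is movable. $\square$

**Proof of Theorem 2(a).** Take a tower by (E1). By Proposition B(α) it satisfies (ML) at $x$, and by Lemma 1 it satisfies $(M_k)$ for every $k$. By Lemma 3 the pointed $(M_k)$ holds at $x$, and by Lemma 1 $(X,x)$ is $k$-movable. $\square$

**Proof of Theorem 2(b).** We work with $Y$, whose dimension gives a low-dimensional tower, and then carry the result back to $X$.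

**Step 1: $Y$ is a continuum.** This is needed to have a tower for $Y$. Let $X,Y\subset Q$, and let $\underline f:X\to Y$, $\underline g:Y\to X$ be mutually inverse. $Y\ne\emptyset$, since otherwise the condition on $\underline f$ fails for the neighborhood $V=\emptyset$ of $Y$. Suppose $Y=A\sqcup B$ with $A,B$ nonempty and closed. Let $O_A,O_B$ be disjoint open neighborhoods of $A,B$, and $V=O_A\cup O_B$. There is a neighborhood $U$ of $X$ with $f_k|U\simeq f_{k+1}|U$ in $V$ for almost all $k$. We may take $U$ connected, namely a finite union of balls of $Q$ centered at points of $X$, as in the example of $0$-movability. Then for almost all $k$ the set $f_k(U)$ lies in one and the same of $O_A,O_B$, say in $O_A$. For almost all $k$ we have $g_k(Y)\subset U$, so $f_kg_k(Y)\subset O_A$. But $f_kg_k|Y\simeq\mathrm{id}_Y$ in $V$ for almost all $k$, and a path in $V$ that ends in $B\subset O_B$ stays in $O_B$. So $f_kg_k(B)\subset O_B$, a contradiction.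

**Step 2: a tower of dimension $\le d$.** $Y$ is $d$-movable, because $d$-movability is a shape invariant. By Freudenthal's theorem $Y=\varprojlim L_n$ with $L_n$ compact polyhedra, $\dim L_n\le d$. Replace each $L_n$ by the component that contains the image of $Y$. The bonding maps respect these components, and the limit does not change. So the $L_n$ are connected, and (E2) gives a tower with $P_n=L_n$. Let $y\in Y$.

**Step 3: $(M)$ holds.** By Lemma 1, $(M_d)$ holds. Let $m$ be as in $(M_d)$ for $n$ and $l\ge m$. Since $\dim L_m\le d$, we may apply the condition to $e_m:L_m\to V_m$ and get $g:L_m\to V_l$ with $g\simeq e_m$ in $V_n$. Then $r=g\pi_m:V_m\to V_l$ satisfies $r\simeq e_m\pi_m\simeq\mathrm{incl}$ in $V_n$.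

**Step 4: conclusion.** By Proposition B(β), (ML) holds at $y$. By Lemmas 3 and 1, $(Y,y)$ is movable, hence also $1$-movable. By (i), applied to $(Y,y)$, $\mathrm{Sh}(Y,y)=\mathrm{Sh}(X,x)$ for every $x\in X$. Pointed movability is a pointed shape invariant, so $(X,x)$ is movable. $\square$

## 11. Thompson's group and the sharpness of the dimension

**Proof of Theorem 3 for $d=1$.** Let $X$ be the dyadic solenoid; $\dim X\le1$. It is $0$-movable, like every continuum (Section 1). By Section 4, $(X,x)$ is not $1$-movable for any $x$.

**Proof of Theorem 3 for $d\ge2$.** We need a group with an injective, non-surjective endomorphism $\varphi$ all of whose iterates are conjugate to $\varphi$. Conjugacy will give movability in low dimensions, and non-surjectivity will destroy (ML).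

**Step 1: the group.** Let
$$F=\langle x_0,x_1,\dots\mid x_i^{-1}x_nx_i=x_{n+1}\ (i<n)\rangle,\qquad\varphi(x_i)=x_{i+1},$$
be Thompson's group with its shift; $\varphi$ preserves the relations, so it is an endomorphism. We use the following.

- $F$ has a $K(F,1)$ complex $B$ with finite skeleta (Brown–Geoghegan, *Invent. Math.* 77 (1984)).
- $\varphi$ is injective. In the standard realization of $F$ by piecewise linear homeomorphisms of $[0,1]$ (Cannon–Floyd–Parry, *Enseign. Math.* 42 (1996)), $\varphi$ is rescaling to $[\frac12,1]$, extended by the identity on $[0,\frac12]$, and a homeomorphism is determined by its rescaled copy.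
- $F$ is generated by $x_0,x_1$, since $x_{n+1}=x_0^{-1}x_nx_0$ for $n\ge1$.
- $\varphi(F)\ne F$. Abelianizing, the relations become $x_n=x_{n+1}$ for $n\ge1$. So $F^{ab}\cong\mathbb Z^2$ with basis $x_0,x_1$, and $\varphi(F)=\langle x_1,x_2,\dots\rangle$ has image $\langle x_1\rangle$.
- $\varphi^j$ is conjugate to $\varphi$ for all $j\ge1$. On generators, $x_0^{-1}x_{i+1}x_0=x_{i+2}$, so $\varphi^2(z)=x_0^{-1}\varphi(z)x_0$. Applying $\varphi^{j-1}$ gives
$$\varphi^{j+1}(z)=\varphi^{j-1}(x_0)^{-1}\,\varphi^j(z)\,\varphi^{j-1}(x_0),$$
so $\varphi^{j+1}$ is conjugate to $\varphi^j$, and the claim follows by induction.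

**Step 2: the continuum.** Let $\Phi:B\to B$ be a pointed cellular map inducing $\varphi$; it maps the $d$-skeleton $B^{(d)}$ to itself. Let $K$ be a finite polyhedron of dimension $\le d$ with base vertex $v$, pointed homotopy equivalent to $B^{(d)}$, and let $\kappa:K\to B^{(d)}\subset B$ be the resulting map. As $d\ge2$, $\kappa_*$ is an isomorphism $\pi_1(K,v)\cong F$. Transporting $\Phi|B^{(d)}$ gives a pointed map $f:K\to K$, $f(v)=v$, that induces $\varphi$. Put
$$X=\varprojlim(K\xleftarrow{f}K\xleftarrow{f}\cdots),$$
so $\dim X\le d$, and use the tower (E2) with $L_n=K$.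

**Step 3: $X$ is $(d-1)$-movable.** We verify $(M_{d-1})$ with $m=n+1$. Let $\dim K'\le d-1$, $u:K'\to V_{n+1}$, $l\ge n+1$. Put $u'=\pi_{n+1}u:K'\to K$ and $g=e_lu':K'\to V_l$. On $V_l$ we have $\pi_n=f^{\,l-n}\pi_l$, so
$$\pi_ng=f^{\,l-n}u',\qquad\pi_nu=fu'.$$
Since $\pi_n:V_n\to K$ is a homotopy equivalence, it suffices to show that $f^{\,l-n}u'$ and $fu'$ are freely homotopic in $K$.

First, they become homotopic in $B$. The pointed maps $\kappa f^{\,l-n}$ and $\kappa f$ induce the conjugate homomorphisms $\varphi^{l-n}$ and $\varphi$ into $F=\pi_1(B)$. As $B$ is aspherical and $K$ is connected, these maps are freely homotopic. Hence so are $\kappa f^{\,l-n}u'$ and $\kappa fu'$.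

Second, the homotopy can be pushed into $B^{(d)}$. Both maps go into $B^{(d)}$, and after homotopies inside $B^{(d)}$ both are cellular. A homotopy $K'\times I\to B$ between them can be made cellular rel ends. Since $\dim(K'\times I)\le d$, it then lies in $B^{(d)}$. As $K\to B^{(d)}$ is a homotopy equivalence, $f^{\,l-n}u'\simeq fu'$ in $K$. By Lemma 1, $X$ is $(d-1)$-movable.

**Step 4: $(X,x)$ is not $1$-movable for any $x=(x_n)\in X$.** Suppose it is. Take $m$ from the pointed $(M_1)$ for $n=0$, and $l\ge m$. Apply the condition to a wedge of circles representing generators of the finitely generated group $\pi_1(V_m,x)$. It shows that the image of $\pi_1(V_m,x)$ in $\pi_1(V_0,x)$ is contained in the image of $\pi_1(V_l,x)$. So the images stabilize from $m$ on. We show that they never do.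

Choose paths $c_n$ in $K$ from $v$ to $x_n$, and identify $\pi_1(V_n,x)\cong\pi_1(K,x_n)\cong F$ by $\pi_{n*}$ followed by $[w]\mapsto[c_nwc_n^{-1}]$. The inclusion $V_{n+1}\subset V_n$ induces $f_*:\pi_1(K,x_{n+1})\to\pi_1(K,x_n)$, where $f(x_{n+1})=x_n$. If $z=[c_{n+1}wc_{n+1}^{-1}]$, then $\varphi(z)=[f(c_{n+1})f(w)f(c_{n+1})^{-1}]$. So the class $[c_nf(w)c_n^{-1}]$ that represents $f_*[w]$ is
$$\psi_n(z)=h_n\,\varphi(z)\,h_n^{-1},\qquad h_n=[c_n\,f(c_{n+1})^{-1}]\in F .$$
Thus the bonding homomorphisms are the $\psi_n$. All of them are injective, and $\psi_l(F)=h_l\varphi(F)h_l^{-1}\ne F$. Applying the injective map $\psi_0\cdots\psi_{l-1}$ gives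
$$\psi_0\cdots\psi_{l-1}\psi_l(F)\subsetneq\psi_0\cdots\psi_{l-1}(F)\qquad\text{for all }l,$$
so the images of $\pi_1(V_l,x)$ in $\pi_1(V_0,x)$ strictly decrease forever. This is a contradiction.

**Step 5: the two sharpness claims.** For the first, take $Y=X$ in 2(b): $X$ is $(d-1)$-movable and $\dim X\le d$, but $(X,x)$ is not even $1$-movable, hence not movable. For the second, given $k\ge1$, take $d=k+1$: then $X$ is $k$-movable, but $(X,x)$ is not $1$-movable for any $x$, hence not $k$-movable. $\square$
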